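# Centralizing a Zimin word: easy word problems, hard uniform word problems

## 1. Two letters and the law $xyx\cdot z=z\cdot xyx$

Take semigroups in which every product of the form $xyx$ commutes with everything:
$$xyx\cdot z=z\cdot xyx .\tag{1}$$
Let us compute with words over two letters $a,b$.

First, $aba$ has the form $xyx$, so $aba\cdot b=b\cdot aba$, that is, $(ab)^2=(ba)^2$. On the other hand $ab\ne ba$ in the free object: the law (1) can change a word only if the word has a factor of the form $xyxz$ or $zxyx$ with $x,y,z$ nonempty, so only if its length is at least $4$. The law is weaker than commutativity, but it acts on long words.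

How long can a word be without a factor $xyx$? If some letter occurs at two positions at distance at least $2$, the factor from one to the other has the form $xyx$ with $x$ a letter. So in a word without such a factor each letter occurs at most twice, and two occurrences are adjacent. Over $m$ letters such a word has length at most $2m$, and $x_1x_1x_2x_2\cdots x_mx_m$ reaches this length. Over $\{a,b\}$, every word of length $5$ or more contains a factor that is central. Pulling these factors to the front, we write every element as a product of central elements times a word of length at most $4$.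

Now impose one relation and consider $S=\langle a,b\mid bab=b\rangle$ among the semigroups satisfying (1). The element $bab$ is central, so $b$ is central, so $S$ is commutative, with the relation $ab^2=b$. Let $i$ and $j$ be the numbers of $a$'s and $b$'s in a word. If $j\ge 2$ and $i\ge1$, we may lower both by one. So a word containing $b$ can be brought to the form $a^{\delta+1}b$ if $\delta:=i-j\ge-1$, and to $b^{-\delta}$ if $\delta\le-2$. Conversely, neither the law (1) nor the relation $bab=b$ changes $i-j$, nor whether $b$ occurs, and a word without $b$ is a power of $a$ to which the relation does not apply. So two words are equal in $S$ iff they are the same power of $a$, or both contain $b$ and have the same $i-j$. The word problem of $S$ is solved by counting.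

Two effects are visible. For a fixed semigroup, once the bounded non-central remainder is known, what is left is commutative bookkeeping. But the length of that remainder depends on the number of letters, and if the law (1) is replaced by a longer one of the same kind, it will grow very fast with this number. A fixed semigroup does not feel this growth. An algorithm that receives the presentation as part of its input does. How far apart can the two be?

## 2. Four conditions on a variety, and the varieties $V_n$

A *variety* of semigroups is a class defined by identities. It is *finitely based* if finitely many identities define it. It is *non-periodic* if it contains a semigroup that is not periodic, i.e. if it satisfies no identity $x^n=x^{n+m}$ with $n,m\ge1$. A *finitely presented semigroup in $V$*, written $\langle X\mid R\rangle$, is the quotient of the $V$-free semigroup on a finite set $X$ by the congruence generated by a finite set $R$ of relations. Equivalently, it is the semigroup of nonempty words over $X$ modulo all consequences of $R$ and of the identities of $V$.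

The word problem is *decidable in $V$* if every finitely presented semigroup in $V$ has an algorithm deciding equality of two words over its generators. The *uniform word problem* (UWP) is decidable in $V$ if one algorithm takes a finite presentation and two words as input and decides equality. The word problem in $V$ *may be solved in polynomial time* if every finitely presented semigroup in $V$ has word problem solvable in polynomial time.

The survey "Algorithmic Problems In Varieties" contains the following conjecture. For every finitely based non-periodic semigroup variety $V$ the following are equivalent: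

1. the word problem is decidable in $V$;
2. the uniform word problem is decidable in $V$;
3. the word problem in $V$ may be solved in polynomial time;
4. the uniform word problem in $V$ is exponential space complete.

Two facts are recalled there. For commutative semigroups, each finitely presented one has word problem solvable in polynomial (indeed linear) time, and the UWP is exponential space complete (Mayr and Meyer). And conditions 1 and 2 are equivalent for every finitely based non-periodic variety; we shall not need this. Clearly $3\Rightarrow1$ and $4\Rightarrow2$.

**Complexity classes.** Let $\exp_0(t)=t$ and $\exp_{r+1}(t)=2^{\exp_r(t)}$. Put $r\text{-EXPSPACE}=\bigcup_f\mathrm{DSPACE}(\exp_r(f(N)))$, with $f$ ranging over polynomials; so $1$-EXPSPACE is EXPSPACE. By the space hierarchy theorem, $r\text{-EXPSPACE}\subsetneq(r+1)\text{-EXPSPACE}$ for $r\ge1$. Hardness refers to polynomial-time many-one reductions, and $r$-EXPSPACE is closed under these. "Complete" means hard and a member.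

**Definition (Zimin words, values).** $Z_1=x_1$ and $Z_{i+1}=Z_i\,x_{i+1}\,Z_i$. A *value* of $Z_i$ is its image under a substitution of *nonempty* words for $x_1,\dots,x_i$.

So $Z_2=x_1x_2x_1$ and $Z_3=x_1x_2x_1x_3x_1x_2x_1$. A value of $Z_{i+1}$ is a word $UYU$ with $U$ a value of $Z_i$ and $Y$ nonempty. For example, $abba$ is a value of $Z_2$ ($x_1=a$, $x_2=bb$), and $a^7=Z_3(a,a,a)$. Each of $x_1,\dots,x_{n-1}$ occurs at least twice in $Z_n$.

**Definition (the varieties).** For $n\ge1$ let $V_n=\operatorname{var}\{Z_n\,y=y\,Z_n\}$, where $y\notin\{x_1,\dots,x_n\}$.

$V_1$ is the variety of commutative semigroups and $V_2$ is the variety of Section 1. Each $V_n$ is finitely based. It is non-periodic: every letter occurs equally often on both sides of its identity, so $(\{1,2,\dots\},+)\in V_n$.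

**Theorem A.** $V_7$ is finitely based and non-periodic and satisfies 1, 2 and 3. Its UWP is $2$-EXPSPACE-hard, hence not in EXPSPACE, so 4 fails. In particular the conjecture is false.

**Theorem B.** For every $n\ge1$:

(a) every finitely generated semigroup in $V_n$ has word problem solvable in polynomial time;

(b) the UWP in $V_n$ is decidable, and lies in $n$-EXPSPACE;

(c) if $r\ge1$ and $n\ge r+3$, the UWP in $V_n$ is $r$-EXPSPACE-hard. So for $n\ge5$ it is not in $(n-4)$-EXPSPACE.

Hence $V_5,V_6,\dots$ are all counterexamples, and no fixed class $r$-EXPSPACE contains the UWP of all finitely based non-periodic varieties satisfying 1–3.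

**Proposition C.** For every non-periodic $V$ the UWP is EXPSPACE-hard. So, for finitely based non-periodic $V$, condition 4 is equivalent to "UWP $\in$ EXPSPACE".

Nothing below settles whether $1\Rightarrow3$ or $4\Rightarrow3$ holds for all $V$; the refutation does not need it.

## 3. Long words contain central factors

Let $X$ be finite and nonempty, $|X|=m$. Put $\lambda_1=1$ and $\lambda_{i+1}=(\lambda_i+1)(m^{\lambda_i}+1)$.

**Lemma 1.** Every word over $X$ of length $\ge\lambda_i$ contains a value of $Z_i$.

**Proof.** The case $i=1$ is trivial. Cut a word of length $\lambda_{i+1}$ into $m^{\lambda_i}+1$ pieces of length $\lambda_i+1$. The length-$\lambda_i$ prefixes of some two pieces coincide, and they contain the same value $U$ of $Z_i$ at the same place. The last letter of the earlier piece lies between these two occurrences of $U$. So we see $UYU$ with $Y$ nonempty, a value of $Z_{i+1}$. $\square$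

Fix $n$ and put $L=\lambda_n$. Let $C$ be the finite set of values of $Z_n$ over $X$ of length $\le L$, and let $D$ be the set of words over $X$ of length $<L$, including the empty word $1$. If $S\in V_n$ is generated by $X$, every $c\in C$ is central in $S$.

The first thing to try is a normal form: pull central values to the front and keep the short remainder. This does not give unique forms, because the same element arises from different central factors and remainders. We therefore keep all the pairs (central part, remainder) as a set and study the equivalence they satisfy.

**Definition (the act $M$).** Let $M=\mathbb N^C\times D$, with elements written $t^\alpha d$. The monoid $\mathbb N^C$ acts on $M$ through multiplication by $t^\gamma$. An *act congruence* on $M$ is an equivalence relation closed under this action. For every word $g$ of length $L$ fix a factorization $g=g_1c_gg_2$ with $c_g\in C$ (Lemma 1). The free monoid $X^*$ acts on $M$ from the right by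
$$t^\alpha d\cdot x=\begin{cases}t^\alpha\,(dx)&\text{if }|dx|<L,\\ t^\alpha t_{c_g}\,(g_1g_2)&\text{if } g=dx,\ |g|=L.\end{cases}\tag{2}$$

In the second case $|g_1g_2|<L$, so the result lies in $M$. The two actions commute. For $S\in V_n$ generated by $X$, let $S^1$ be $S$ with an identity adjoined, and let $\pi:M\to S^1$, $\pi(t^\alpha d)=\prod_{c}c^{\alpha_c}\cdot d$. Since the $c\in C$ are central, $g_1c_gg_2=c_gg_1g_2$ in $S$, so
$$\pi(\mu\cdot w)=\pi(\mu)\,w,\qquad\text{in particular }\pi(1\cdot w)=w\text{ in }S.\tag{3}$$

**Example.** Let $X=\{a\}$, $n=2$. Then $L=\lambda_2=4$, $C=\{a^3,a^4\}$, $D=\{1,a,a^2,a^3\}$. Factor the only word of length $4$ as $a^4=1\cdot a^3\cdot a$. Then $1\cdot a^4=t_{a^3}a$ and $1\cdot a^7=t_{a^3}^2a$. The elements $t_{a^3}1$ and $a^3$ of $M$ are different, but $\pi$ sends both to $a^3$: this is the non-uniqueness just mentioned. For $n=1$ we get $L=1$, $C=X$, $D=\{1\}$ and $M=\mathbb N^X$.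

## 4. A polynomial-time normal form in each finitely generated semigroup of $V_n$

**Proof of Theorem B(a).** Let $S\in V_n$ be generated by the finite set $X$.

**Step 1: an order on $M$ and the set of reducible elements.** This step singles out one representative per class. Put $\mu\equiv\mu'$ iff $\pi(\mu)=\pi(\mu')$. This is an act congruence, since $\pi(t^\gamma\mu)=\prod c^{\gamma_c}\,\pi(\mu)$. Order $M$ by $|\alpha|$ (the sum of the entries) first, then $\alpha$ lexicographically, then a fixed order of $D$. This is a total order, it has finitely many elements below each element, and it is preserved by multiplication by $t^\gamma$. Let $J$ be the set of $\mu$ that are not least in their $\equiv$-class. If $\mu'\equiv\mu$ and $\mu'<\mu$, then $t^\gamma\mu'\equiv t^\gamma\mu$ and $t^\gamma\mu'<t^\gamma\mu$. So $J$ is closed under the action of $\mathbb N^C$.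

**Step 2: finitely many reductions suffice.** Dickson's lemma says that an upward closed subset of $\mathbb N^C$ has finitely many minimal elements and is the union of the cones above them. Apply it, for each of the finitely many $d\in D$, to $\{\alpha:t^\alpha d\in J\}$. So there are $g_1,\dots,g_s\in J$ such that $J$ is the union of the sets $\{t^\gamma g_i:\gamma\in\mathbb N^C\}$. For each $i$ fix $g_i'\equiv g_i$ with $g_i'<g_i$.

**Step 3: the algorithm.** The finite list of pairs $(g_i,g_i')$ is built into the algorithm for $S$. Given a word $u$, compute $\mu=1\cdot u$ letter by letter; each letter raises $|\alpha|$ by at most one, so $|\alpha|\le|u|$. While $\mu=t^\gamma g_i$ for some $i$, replace it by $t^\gamma g_i'$. Each replacement stays in the $\equiv$-class, strictly decreases $\mu$ and does not increase $|\alpha|$. So the number of replacements is at most the number of elements of $M$ with $|\alpha|\le|u|$, hence at most $|D|(|u|+1)^{|C|}$. This is polynomial in $|u|$, because $C$ and $D$ are fixed with $S$. The process stops outside $J$, at the least element of the class of $1\cdot u$.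

By (3), $u=v$ in $S$ iff $1\cdot u\equiv1\cdot v$, so iff these least elements coincide. $\square$

This gives conditions 3 and 1 for $V_n$. The list $(g_i,g_i')$ exists for each $S$, but the proof does not compute it from a presentation, so condition 2 needs its own argument.

## 5. From presentations in $V_n$ to commutative presentations

**Proof of Theorem B(b).** Let $S=\langle X\mid R\rangle$ in $V_n$.

**Step 1: replace the identity by finitely many relations.** The identity $Z_ny=yZ_n$ has infinitely many instances; we show that finitely many suffice. Let
$$\mathcal Z=\{Z_n(d_1,\dots,d_n):1\le|d_i|\le L\}.$$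
Then $C\subseteq\mathcal Z$, since the words substituted in a value of length $\le L$ have length $\le L$. Let $S'$ be the ordinary semigroup (no identities imposed) with presentation $R'=R\cup\{zx=xz:z\in\mathcal Z,\ x\in X\}$. *Claim: $S'=S$.* The relations $R'$ hold in $S$, and $S'$ satisfies $R$. So it suffices that $S'\in V_n$: then each of the two is a quotient of the other by the map fixing $X$.

The elements of $\mathcal Z$, in particular those of $C$, are central in $S'$. Let $W$ be a nonempty word. While $|W|>L$, its prefix of length $L$ contains some $c\in C$, so $W=w_1cw_2=c\,w_1w_2$ in $S'$. Here $w_1w_2$ is nonempty because $|W|>L\ge|c|$, and we continue with $w_1w_2$. Thus $W=\gamma d$ in $S'$, with $\gamma$ a possibly empty product of elements of $C$ and $1\le|d|\le L$. For elements $s_i=\gamma_id_i$ of $S'$, the element $Z_n(s_1,\dots,s_n)$ is a product of elements of $C$ times $Z_n(d_1,\dots,d_n)\in\mathcal Z$. So it is central, and $S'\in V_n$.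

**Step 2: a congruence on $M$ given by finitely many pairs.** This step writes down a computable candidate for the relation $\equiv$. Let $\sim$ be the act congruence on $M$ generated by the pairs

- (i) $(d\cdot ue,\ d\cdot ve)$ for $(u=v)\in R'$ and $d,e\in D$;
- (ii) $(d\cdot ce,\ t_c(d\cdot e))$ for $c\in C$ and $d,e\in D$.

Here $d\cdot ue$ is the result of letting the word $ue$ act on $d\in M$.

**Step 3: $\sim$ is closed under the right action of $X$.** We need this to let words act on $M/{\sim}$. First, for every $d\in D$, every word $w$, every $c\in C$ and every $w_2\in D$,
$$d\cdot w\,c\,w_2\sim t_c(d\cdot w\,w_2).\tag{4}$$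
Indeed, write $d\cdot w=t^\alpha d'$. Then $d\cdot wcw_2=t^\alpha(d'\cdot cw_2)\sim t^\alpha t_c(d'\cdot w_2)=t_c(d\cdot ww_2)$ by (ii) for $d'$.

Since the actions of $X$ and $\mathbb N^C$ commute, it suffices to apply a letter $x$ to a generating pair. If $|ex|<L$, the result is again a generating pair. If $|ex|=L$, write $ex=w_1cw_2$ with $c\in C$; then $w_2$ and $w_1w_2$ lie in $D$.

- For (i): by (4) the two sides satisfy $d\cdot uex\sim t_c(d\cdot uw_1w_2)$ and $d\cdot vex\sim t_c(d\cdot vw_1w_2)$. The right-hand sides are related by (i) with $w_1w_2$ in place of $e$.
- For (ii), with $c'$ in place of $c$ in the pair: $d\cdot c'w_1cw_2\sim t_c(d\cdot c'w_1w_2)\sim t_ct_{c'}(d\cdot w_1w_2)$ by (4) and (ii), and $t_{c'}(d\cdot w_1cw_2)\sim t_{c'}t_c(d\cdot w_1w_2)$ by (4).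

**Step 4: $u=v$ in $S$ iff $1\cdot u\sim1\cdot v$.** This identifies $\sim$ as the right relation. For "if": by (3) and the centrality of $c$, the map $\pi$ identifies the two members of each pair (i), (ii). So it identifies $\sim$-related elements, and $u=\pi(1\cdot u)=\pi(1\cdot v)=v$. For "only if": by Step 3, $X^*$ acts on $M/{\sim}$. By (i) with $e=1$, the two sides of each relation in $R'$ act identically on every class. So $[1\cdot aub]=[1\cdot avb]$ for all words $a,b$ and all $(u=v)\in R'$. Hence $[1\cdot w]$ depends only on the element of $S'=S$ that $w$ represents.

**Step 5: passage to a commutative semigroup.** This step makes $\sim$ decidable. Take the commutative semigroup with generators $t_c$ $(c\in C)$ and $\varepsilon_d$ $(d\in D)$, and one relation $t^\alpha\varepsilon_d=t^\beta\varepsilon_{d'}$ for each pair $(t^\alpha d,t^\beta d')$ of (i) and (ii). Every side of every relation contains exactly one letter $\varepsilon$. So in a derivation starting from $t^\alpha\varepsilon_d$ every word contains exactly one $\varepsilon$, and each derivation step multiplies a generating pair by some $t^\gamma$. Therefore $t^\alpha\varepsilon_d=t^\beta\varepsilon_{d'}$ holds in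 this semigroup iff $t^\alpha d\sim t^\beta d'$. The presentation is computable from the input, and the UWP for commutative semigroups is decidable, in space $2^{\mathrm{poly}(N)}$ where $N$ is the size of the instance (Mayr–Meyer). So the UWP in $V_n$ is decidable.

**Step 6: the space bound.** Here $n$ is fixed. For $n=1$ the statement is the theorem of Mayr and Meyer. For $n\ge2$: $\lambda_2=2(m+1)$, and $\lambda_{i+1}\le2^{O(\lambda_i\log(m+1))}$ gives inductively $L=\lambda_n\le\exp_{n-2}(\mathrm{poly}(m))$. The sets $C$, $D$ and $\mathcal Z$ have at most $2^{O(L\log(m+1))}$ elements, and words in $\mathcal Z$ have length at most $(2^n-1)L$. Acting by a word $w$ adds at most $|w|$ to $|\alpha|$. So the commutative instance has size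
$$N\le(\text{input size})^{O(1)}\cdot2^{O(L\log(m+1))}\le\exp_{n-1}(\mathrm{poly}(\text{input size})),$$
and it can be computed in space polynomial in $N$. Hence space $2^{\mathrm{poly}(N)}\le\exp_n(\mathrm{poly}(\text{input size}))$ suffices. $\square$

So conditions 1, 2 and 3 hold in every $V_n$. The reduction in Step 5 blows up the instance. The rest of the lecture shows that for large $n$ no algorithm can avoid leaving EXPSPACE.

## 6. A plain tape lets the head slide; the rank of a word

To prove the UWP hard for large space, one wants to encode a Turing machine with a huge tape: a configuration is a word $\triangleright\,a_0a_1\cdots q\,a_v\cdots\triangleleft$, the transitions are defining relations, and equality of two words should mean reachability.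

In $V_n$ this breaks at once if the tape is written in plain letters. Since $Z_n(B,\dots,B)=B^{2^n-1}$, we have $qB^{2^n-1}=B^{2^n-1}q$ in every semigroup of $V_n$. So for $s\ge2^n-1$
$$\triangleright\,q\,B^s\,\triangleleft\;=\;\triangleright\,B^{2^n-1}\,q\,B^{s-2^n+1}\,\triangleleft :$$
the head in cell $0$ and the head in cell $2^n-1$ give the same element. No cleverer fixed alphabet helps. By Lemma 1, any long enough word over a fixed alphabet contains a central factor, which may be moved anywhere. What we must have is a tape, longer than doubly exponential in the input size, such that *no word that ever arises* contains a value of $Z_n$. Lemma 1 does not forbid this if the alphabet grows with the input, because $\lambda_n$ is a tower in $m$. But there are two further demands. The input is short, so the relations must themselves *write* the long word. And relations are equalities, so we must control every word reachable by using them in both directions.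

**Definition (rank).** $\operatorname{rank}(w)$ is the largest $i$ such that $w$ contains a value of $Z_i$ as a factor, and $0$ for the empty word.

For example $\operatorname{rank}(abab)=2$: it contains $aba$, and a value of $Z_3$ has length at least $7$. Since a value of $Z_{i+1}$ contains a value of $Z_i$, a word contains a value of $Z_i$ iff $i\le\operatorname{rank}(w)$ (for $i\ge1$). A factor of $w$ has rank $\le\operatorname{rank}(w)$. A nonempty word with pairwise distinct letters has rank $1$.

**Lemma 2.** Let $\#$ be a letter such that all $\#$-free factors of $w$ have rank $\le\rho$ $(\rho\ge1)$, and the words strictly between consecutive occurrences of $\#$ in $w$ are pairwise distinct. Then $\operatorname{rank}(w)\le\rho+2$.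

**Proof.** Let $w$ contain a value $UYU$ of $Z_N$ with $N\ge3$, where $U=U'Y'U'$ is a value of $Z_{N-1}$ and $U'$ is a value of $Z_{N-2}$. If $U$ is $\#$-free, then $N-1\le\rho$. If $U$ contains two letters $\#$, it contains some $\#u\#$ with $u$ $\#$-free. This occurs in both copies of $U$, so $u$ stands between consecutive $\#$'s at two different places, a contradiction. If $U$ contains exactly one $\#$, then $U'$ is $\#$-free, so $N-2\le\rho$. In all cases $N\le\rho+2$, and for $N\le2$ this is clear. $\square$

**Lemma 3.** If $w'$ arises from $w$ by inserting letters each of which occurs exactly once in $w'$, then $\operatorname{rank}(w')\le\operatorname{rank}(w)+1$.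

**Proof.** Let $N\ge2$ and let $w'$ contain the value $Z_N(X_1,\dots,X_N)$. The letters of $X_1,\dots,X_{N-1}$ occur in it at least twice. So its prefix $Z_{N-1}(X_1,\dots,X_{N-1})$ contains no inserted letter, hence is a factor of $w$, and $N-1\le\operatorname{rank}(w)$. $\square$

Lemma 3 says that a machine head and a few markers are cheap: together they cost one unit of rank. The long word itself must have small rank.

## 7. Words that number their own cells

The idea is to write in front of each tape cell its address, and in front of each address bit *its* address, and so on for $r$ levels. By Lemma 2 each level adds at most $2$ to the rank, while the length goes up by an exponential.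

Fix $r\ge1$ and let $k\ge1$. Put $M_1=2^{k-1}$, $M_{j+1}=2^{M_j}$, so $M_r=\exp_r(k-1)$. Put $K_1=k$, $K_{j+1}=M_j+1$. Then $M_j=2^{K_j-1}$ for all $j$. Level-$j$ addresses will have $K_j$ binary digits and run through $0,1,\dots,M_j$. They stop exactly when the top digit becomes $1$ for the first time, and this event can be seen locally.

The *digits* of level $j$ are $D_1=\{0_i,1_i:1\le i\le k\}$; $D_j=\{0^{(j)},1^{(j)}\}$ for $2\le j\le r$; and $D_{r+1}=\Gamma$, the tape alphabet of a machine, with $0^{(r+1)}:=B$, the blank. The *separators* are $\#_1,\dots,\#_r$. All these letters are distinct, $\Sigma$ is the set of all of them, and for $1\le j\le r$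
$$\Sigma_j=D_1\cup\dots\cup D_j\cup\{0^{(j+1)}\}\cup\{\#_1,\dots,\#_j\}.$$

**Definition (skeleton words).** For $0\le v<2^{K_j}$ with binary digits $v_0,\dots,v_{K_j-1}$, least significant first, let
$$N_1(v)=(v_0)_1(v_1)_2\cdots(v_{k-1})_k,$$
$$N_{j+1}(v)=N_j(0)\,v_0^{(j+1)}\,\#_j\,N_j(1)\,v_1^{(j+1)}\,\#_j\cdots\#_j\,N_j(M_j)\,v_{M_j}^{(j+1)}\qquad(j+1\le r),$$
where $b^{(j+1)}$ is the level-$(j+1)$ digit with bit $b$. For $1\le j\le r$ let $\mathcal L_j$ be the set of all words
$$N_j(0)\,a_0\,\#_j\,N_j(1)\,a_1\,\#_j\cdots\#_j\,N_j(M_j)\,a_{M_j},\qquad a_i\in D_{j+1}.$$

For $j<r$ we have $N_{j+1}(v)\in\mathcal L_j$. For fixed $j$ the words $N_j(v)$ are pairwise distinct and of equal length. The letters of $N_j(v)$ lie in $D_1\cup\dots\cup D_j\cup\{\#_1,\dots,\#_{j-1}\}$, and its last letter is its top digit.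

**Example.** For $r=1$, $k=2$ we have $M_1=2$, and $\mathcal L_1$ contains
$$0_1\,0_2\,B\,\#_1\,1_1\,0_2\,B\,\#_1\,0_1\,1_2\,B .\tag{5}$$
It contains $B\,\#_1\,1_1\,0_2\,B$, a value of $Z_2$. It contains no value $UYU$ of $Z_3$. Indeed, the first letter of $U$ would be repeated within $U$, and equal letters in (5) are at distance $4$ or $8$, so $|U|\ge5$. As the length is $11$, $U$ would have to be both the prefix and the suffix of length $5$, but these start with $0_1$ and $B$. So the rank is $2$. For $r=2$, $k=1$: $M_1=1$, $K_2=2$, $M_2=2$, and $N_2(v)=0_1\,v_0^{(2)}\,\#_1\,1_1\,v_1^{(2)}$.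

**Lemma 4.** If $\ell\in\mathcal L_j$ and $z$ is a (possibly empty) word with pairwise distinct letters, none occurring in $\ell$, then $\operatorname{rank}(\ell z)\le2j+1$.

**Proof.** Induction on $j$. The tail $z$ is there to make the induction run. The letter $\#_j$ occurs in $\ell$, hence not in $z$. So a $\#_j$-free factor of $\ell z$ is a factor of some $N_j(v)a_v$ or of $N_j(M_j)a_{M_j}z$.

If $j=1$, all letters of these words are distinct, so the factor has rank $\le1$. If $j\ge2$, it is a factor of $N_j(v)z'$ with $N_j(v)\in\mathcal L_{j-1}$ and $z'=a_v$ or $z'=a_{M_j}z$. The letters of $z'$ are distinct and do not occur in $N_j(v)$, so the factor has rank $\le2j-1$ by induction. Words strictly between consecutive $\#_j$'s are words $N_j(v)a_v$ with distinct $v$, hence pairwise distinct. Lemma 2 with $\rho=2j-1$ gives $\operatorname{rank}(\ell z)\le2j+1$. $\square$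

## 8. Relations that write the numbering and then run a machine

**Definition (the source problem $A_r$).** $A_r$ is the set of pairs $(\mathcal M,1^k)$ such that the deterministic one-tape Turing machine $\mathcal M$, started in state $q_0$ on cell $0$ of a blank tape, reaches $q_{acc}$ without the head leaving cells $0,\dots,M_r$. Here $\mathcal M$ has state set $Q$, tape alphabet $\Gamma$, blank $B$ and partial transition function $\delta$; each step moves the head left or right; $q_{acc}$ has no transitions.

**$A_r$ is $r$-EXPSPACE-hard.** Let a language in $r$-EXPSPACE be given. It is decided by a deterministic one-tape machine which on inputs of length $N$ keeps its head in cells $0,\dots,\exp_r(f(N))$, for a polynomial $f$ with $f(N)\ge N$, and which accepts by entering $q_{acc}$ and rejects by stopping in another state. A step without head motion can be replaced by a step right followed by a step left, at the cost of one extra cell. Given an input $x$, build in polynomial time a machine that first writes $x$ on the blank tape and returns to cell $0$, using $O(|x|)$ extra states, and then runs the given machine. Take $k=f(|x|)+2$. All cells used have number at most $\exp_r(f(|x|))+1\le\exp_r(f(|x|)+1)=M_r$.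 So $x$ is in the language iff the pair built is in $A_r$.

**The generators.** Besides $\Sigma$ we use end markers $\triangleright,\triangleleft$, a bookmark $p$, and *head letters*
$$h_{j,s},\quad b_{j,s},\quad c_{j,s,y},\quad d_j,\quad e_j\qquad(1\le j\le r,\ s\in\{0,1\},\ y\in\Sigma_j),\qquad q,\ q^R,\ q^L\qquad(q\in Q).$$
All are distinct letters outside $\Sigma$. (The sets $C,D$ of Section 3 play no role from here on.)

The letters $\vartheta_1=0_k$, $\bar\vartheta_1=1_k$, and $\vartheta_j=0^{(j)}$, $\bar\vartheta_j=1^{(j)}$ for $j\ge2$, are the possible top digits of level $j$. Binary incrementation with carry $s$ is described by the partial map $T_j$ from $\{0,1\}\times\Sigma_j$ to itself: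

- on a level-$j$ digit with bit $\beta$: $T_j(s,\beta)=(\beta\wedge s,\ \beta\oplus s)$, keeping the subscript $i$ if $j=1$;
- $T_j(0,\#_j)=(1,\#_j)$, and $T_j(1,\#_j)$ is undefined;
- $T_j(s,x)=(s,x)$ for all other $x\in\Sigma_j$.

For given $x$ and $(s',y)$ there is **at most one** $s$ with $T_j(s,x)=(s',y)$: on a digit, $s=\beta\oplus(\text{bit of }y)$; on $\#_j$, $s=0$; otherwise $s=s'$.

**Generation rules** ($1\le j\le r$). A reader $h_{j,s}$ reads the next letter $x$ of the current block, a carrier $c_{j,s',y}$ takes the output letter $y$ to the right end, and a runner $b_{j,s'}$ returns to the bookmark $p$.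

- (R1) $h_{j,s}\,x\to x\,p\,c_{j,s',y}$ if $T_j(s,x)=(s',y)$ and $(s,x)\ne(1,\vartheta_j)$;
- (R1$'$) $h_{j,1}\,\vartheta_j\,x\to\vartheta_j\,p\,c_{j,0,\bar\vartheta_j}\,x$ for $x\in\Sigma_j\setminus\{0^{(j+1)}\}$;
- (R2) $c_{j,s,y}\,x\to x\,c_{j,s,y}$ for $x\in\Sigma_j$;
- (R3) $c_{j,s,y}\,\triangleleft\to y\,b_{j,s}\,\triangleleft$;
- (R4) $x\,b_{j,s}\to b_{j,s}\,x$ for $x\in\Sigma_j$;
- (R5) $p\,b_{j,s}\to h_{j,s}$;
- (R6) $h_{j,1}\,\vartheta_j\,0^{(j+1)}\,\#_j\to\vartheta_j\,0^{(j+1)}\,\#_j\,d_j$;
- (R7) $d_j\,x\to x\,d_j$ for $x\in\Sigma_j\setminus\{\#_j\}$;
- (R8) $d_j\,\triangleleft\to\bar\vartheta_j\,0^{(j+1)}\,0^{(j+2)}\,e_j\,\triangleleft$ if $j<r$; $\ d_r\,\triangleleft\to\bar\vartheta_r\,0^{(r+1)}\,e_r\,\triangleleft$;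
- (R9) $x\,e_j\to e_j\,x$ for $x\in\Sigma_{j+1}$ if $j<r$, for $x\in\Sigma_r$ if $j=r$;
- (R10) $\triangleright\,e_j\to\triangleright\,p\,c_{j+1,1,\#_{j+1}}$ if $j<r$; $\ \triangleright\,e_r\to\triangleright\,q_0^R$.

R1$'$ and R6 split the case in which a carry meets a zero digit $\vartheta_j$. If $0^{(j+1)}$ follows, this digit is the top one and the next block is the last; R6 then ends the counting.

**Machine rules.** The letter $q$ stands immediately left of the scanned cell; $q^R,q^L$ are heads travelling to the next cell.

- (T1) $q\,a\to a'\,q'^R$ if $\delta(q,a)=(q',a',R)$;
- (T2) $q\,a\to q'^L\,a'$ if $\delta(q,a)=(q',a',L)$;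
- (T3) $q^R\,x\to x\,q^R$ for $x\in\Sigma\setminus\Gamma$, and $q^R\,a\to q\,a$ for $a\in\Gamma$;
- (T4) $x\,q^L\to q^L\,x$ for $x\in\Sigma\setminus\Gamma$, and $a\,q^L\to q\,a$ for $a\in\Gamma$.

**Absorbing relations.** $q_{acc}\,x=q_{acc}=x\,q_{acc}$ for $x\in\Sigma\cup\{\triangleright,\triangleleft\}$.

All rules, read as equalities, together with the absorbing relations form the set $\mathrm{Rel}$. For fixed $r$ its size is polynomial in $k$ and the size of $\mathcal M$. Let
$$I=\triangleright\,p\,c_{1,1,\#_1}\,0_1\,0_2\cdots0_k\,0^{(2)}\,\triangleleft .$$

**Proposition 5.** Let $n\ge2r+3$ and let $H$ be the semigroup with presentation $\mathrm{Rel}$ in $V_n$. Then $I=q_{acc}$ in $H$ iff $(\mathcal M,1^k)\in A_r$.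

**Example (the rules at work for $r=1$, $k=2$).** Write $\#$ for $\#_1$; here $\vartheta_1=0_2$. From $I$, rules R2–R5 deliver the letter $\#$ and return:
$$\triangleright\,p\,c_{1,1,\#}\,0_1\,0_2\,B\,\triangleleft\ \to^*\ \triangleright\,p\,0_1\,0_2\,B\,\#\,b_{1,1}\,\triangleleft\ \to^*\ \triangleright\,h_{1,1}\,0_1\,0_2\,B\,\#\,\triangleleft .$$
Each application of R1 followed by R2–R5 now moves the reader one letter and appends one letter:
$$\triangleright\,0_1\,h_{1,0}\,0_2\,B\,\#\,1_1\,\triangleleft,\qquad \triangleright\,0_1\,0_2\,h_{1,0}\,B\,\#\,1_1\,0_2\,\triangleleft,\qquad \triangleright\,0_1\,0_2\,B\,h_{1,0}\,\#\,1_1\,0_2\,B\,\triangleleft,$$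
$$\triangleright\,0_1\,0_2\,B\,\#\,h_{1,1}\,1_1\,0_2\,B\,\#\,\triangleleft,\qquad \triangleright\,0_1\,0_2\,B\,\#\,1_1\,h_{1,1}\,0_2\,B\,\#\,0_1\,\triangleleft .$$
Now $h_{1,1}\,0_2\,B\,\#$ calls for R6. Then R7 moves $d_1$ over $0_1$, and R8 gives $\triangleright\,\ell\,e_1\,\triangleleft$ with $\ell$ the word (5).

## 9. Determinism in both directions and a closed set of words of small rank

**Proof of Proposition 5.** Throughout, "$\to$" refers to R- and T-rules.

**Step 1: determinism.** This step shows that the two-way use of the rules does not branch where we cannot afford it. Each side of each R- or T-rule contains exactly one head letter. So to a word with exactly one head letter a rule can be applied, in either direction, only at that letter.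

*Forward: to a word with one head letter at most one rule applies.* For $h_{j,s}$ the next letter $x$ decides; if $(s,x)=(1,\vartheta_j)$, the letter after it decides between R1$'$ (not $0^{(j+1)}$) and R6 ($0^{(j+1)}$). For $c,d,q,q^R$ the right neighbor decides. For $b,e,q^L$ the left neighbor decides. No rule applies forward to a word whose head letter is $q_{acc}$.

*Backward: to a word whose single head letter is one of $c,b,h,d,e$, at most one rule applies backward.*

- $c_{j,s',y}$: if the left neighbor is in $\Sigma_j$, only R2. If the left neighbor is $p$, preceded by $x\in\Sigma_j$: only R1 or R1$'$; then $s$ is determined by $x,s',y$ because $T_j$ is injective in $s$, and $(s,x)$ decides between R1 and R1$'$. If the left neighbor is $p$, preceded by $\triangleright$: only R10.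
- $b_{j,s}$: if the right neighbor is $\triangleleft$, only R3, with $y$ the left neighbor. If the right neighbor is in $\Sigma_j$, only R4.
- $h_{j,s}$: only R5.
- $d_j$: if the left neighbor is $\#_j$, only R6; for any other left neighbor only R7. (R7 never carries $d_j$ over $\#_j$.)
- $e_j$: if the right neighbor is $\triangleleft$, only R8; otherwise only R9.

No rule applies backward to $I$: its head letter $c_{1,1,\#_1}$ is preceded by $\triangleright\,p$, and R10 never produces a letter $c_{1,\cdot,\cdot}$.

**Step 2: what the generation rules produce.** This step follows the path starting at $I$. Let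
$$\mathrm{Start}_j=\triangleright\,p\,c_{j,1,\#_j}\,N_j(0)\,0^{(j+1)}\,\triangleleft,\qquad \ell_j=N_j(0)\,0^{(j+1)}\,\#_j\cdots\#_j\,N_j(M_j)\,0^{(j+1)}\in\mathcal L_j .$$
Then $I=\mathrm{Start}_1$. *Claim:* $\mathrm{Start}_j\to^*\triangleright\,\ell_j\,0^{(j+2)}\,e_j\,\triangleleft$, where $0^{(j+2)}$ is omitted if $j=r$.

By R2–R5, $\mathrm{Start}_j\to^*\triangleright\,h_{j,1}\,N_j(0)\,0^{(j+1)}\,\#_j\,\triangleleft$. From then on, one application of R1 or R1$'$ followed by R2–R5 has this effect: the head $h_{j,s}$ passes the next letter $x$; the output letter $y$ of $T_j(s,x)=(s',y)$ is appended at the right end, in front of $\triangleleft$; the head becomes $h_{j,s'}$. So the number of letters between the head and $\triangleleft$ stays equal to $|N_j(0)|+2$, the length of one block $N_j(v)\,0^{(j+1)}\,\#_j$.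

When are R1 and R1$'$ applicable? Within $N_j(v)\,0^{(j+1)}$, a level-$j$ digit is followed by $0^{(j+1)}$ only if it is the top digit; otherwise it is followed by a level-$1$ digit if $j=1$, and by $\#_{j-1}$ if $j\ge2$. Let the block $N_j(v)\,0^{(j+1)}\,\#_j$ with $v<M_j=2^{K_j-1}$ be read starting in state $1$. Its top digit is $0$, and it is reached in state $1$ iff all lower digits are $1$, i.e. iff $v=M_j-1$.

- For $v\le M_j-2$ the whole block is read by R1 and R1$'$. As $T_j$ is binary incrementation and leaves all other letters alone, this appends $N_j(v+1)\,0^{(j+1)}\,\#_j$. The carry is $0$ when $\#_j$ is read, so the head ends in state $1$, ready for the next block.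
- For $v=M_j-1$ the letters of $N_j(v)$ before the top digit are read by R1 and R1$'$. This appends $N'$, which is $N_j(M_j)$ without its last letter $\bar\vartheta_j$ (the digits $1\cdots1$ become $0\cdots0$). The head is then in state $1$ in front of the top digit.

Hence we arrive at a word
$$\triangleright\cdots h_{j,1}\,\vartheta_j\,0^{(j+1)}\,\#_j\,N'\,\triangleleft,$$
where $\cdots$ together with $\vartheta_j\,0^{(j+1)}\,\#_j\,N'$ is a prefix of $\ell_j$. Now R6 applies, R7 moves $d_j$ over the $\#_j$-free word $N'$, and R8 supplies $\bar\vartheta_j\,0^{(j+1)}$ (and $0^{(j+2)}$ if $j<r$) and $e_j$. This proves the claim.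

If $j<r$, then $\ell_j=N_{j+1}(0)$. Rule R9 moves $e_j$ to the left over $\ell_j\,0^{(j+2)}$, all of whose letters lie in $\Sigma_{j+1}$, and R10 gives $\mathrm{Start}_{j+1}$. Altogether
$$I\to^*\mathrm{End}:=\triangleright\,\ell_r\,e_r\,\triangleleft .$$

Let $\mathcal K_1$ be the set of words on this path. Their head letters are of the kinds $c,b,h,d,e$. By Step 1, a rule applied backward to a word of $\mathcal K_1$ gives its predecessor on the path (nothing for $I$), and a rule applied forward to a word of $\mathcal K_1\setminus\{\mathrm{End}\}$ gives its successor. In a word of $\mathcal K_1$ the letters $\triangleright,\triangleleft,p$ and the head letter occur at most once each. Deleting them leaves a prefix of some $\ell_j$, $j\le r$. (For words with $e_j$, $j<r$, what remains is $\ell_j\,0^{(j+2)}=N_{j+1}(0)\,0^{(j+2)}$, a prefix of $\ell_{j+1}$.)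

**Step 3: a closed set containing everything.** Machine rules need not be backward deterministic, so for the machine phase we take a larger set that is closed for trivial reasons. Let $\mathcal K_2$ be the set of words obtained from $\triangleright\,\ell\,\triangleleft$, where $\ell=N_r(0)\,a_0\,\#_r\cdots\#_r\,N_r(M_r)\,a_{M_r}\in\mathcal L_r$ with $a_i\in\Gamma$, by inserting between $\triangleright$ and $\triangleleft$ either

- (i) one letter $q$, $q^R$ or $q^L$ $(q\in Q)$, anywhere, or
- (ii) the letter $e_r$, at a place such that all $a_i$ to the left of it equal $B$.

Then $\mathrm{End}\in\mathcal K_2$. *Claim:* $\mathcal K=\mathcal K_1\cup\mathcal K_2$ is closed under applications of R- and T-rules in both directions.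

- For $\mathcal K_1$ this was shown in Step 2, except forward from $\mathrm{End}$, which lies in $\mathcal K_2$.
- For type (i): T-rules, in both directions, only move the head letter between $\triangleright$ and $\triangleleft$, change it into another $q$-type letter, and change letters of $\Gamma$ into letters of $\Gamma$. The only other rule with a $q$-type letter is $\triangleright\,e_r\to\triangleright\,q_0^R$ in R10; applied backward it gives a word of type (ii), with no $a_i$ to the left of $e_r$.
- For type (ii): R9 with $j=r$, in both directions, moves $e_r$ only over letters of $\Sigma_r$, and $\Sigma_r\cap\Gamma=\{B\}$, so the condition in (ii) is kept. R10 forward gives type (i). R8 backward needs $e_r$ next to $\triangleleft$; then all $a_i$ equal $B$, the word is $\mathrm{End}$, and the result is the predecessor of $\mathrm{End}$ in $\mathcal K_1$.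

**Step 4: the rank of every word of $\mathcal K$ is too small for the identity to act.** Deleting from a word of $\mathcal K$ the letters $\triangleright,\triangleleft,p$ and the head letter leaves a factor of a word of $\mathcal L_j$, $j\le r$, of rank $\le2r+1$ by Lemma 4 with empty $z$. The deleted letters occur once each, so Lemma 3 gives
$$\operatorname{rank}(w)\le2r+2<n\qquad\text{for every }w\in\mathcal K.\tag{6}$$

**Step 5: the machine phase.** This step connects the rules with $\mathcal M$. From $\mathrm{End}$, R9 and R10 lead to $\triangleright\,q_0^R\,\ell_r\,\triangleleft$, and T3 leads to $\triangleright\,N_r(0)\,q_0\,B\,\#_r\cdots\triangleleft$. Let the word with $q$ immediately to the left of $a_v$ represent the configuration of $\mathcal M$ in state $q$ scanning cell $v$ with tape $a_0,\dots,a_{M_r}$. A right move is T1, after which T3 carries $q'^R$ over $\#_r\,N_r(v+1)$ to $a_{v+1}$. A left move is T2, after which T4 carries $q'^L$ over $N_r(v)$ and $\#_r$ to $a_{v-1}$. If $\mathcal M$ leaves the cells $0,\dots,M_r$, the word gets stuck at $q'^R\triangleleft$ or $\triangleright\,q'^L$. As the rules are forward deterministic,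
$$I\to^*w\text{ for some }w\text{ containing the letter }q_{acc}\iff(\mathcal M,1^k)\in A_r.\tag{7}$$

**Step 6: if $(\mathcal M,1^k)\in A_r$, then $I=q_{acc}$ in $H$.** By (7), $I\to^*w$ with $w$ consisting of one $q_{acc}$ and letters of $\Sigma\cup\{\triangleright,\triangleleft\}$. The absorbing relations give $w=q_{acc}$.

**Step 7: if $(\mathcal M,1^k)\notin A_r$, then $I\ne q_{acc}$ in $H$.** Let $\mathcal C$ be the set of words obtainable from $I$ by R- and T-rules used in both directions. By Step 3, $\mathcal C\subseteq\mathcal K$.

*No word of $\mathcal C$ contains $q_{acc}$.* On $\mathcal K$ the relation $\to$ is a partial function, by forward determinism. Let $I=u_0,u_1,\dots,u_s=w$ be words of $\mathcal K$ in which neighbors are related by $\to$ in one direction or the other. We show by induction that $I$ and $u_i$ have a common descendant $v$. If $u_{i+1}\to u_i$, then $v$ serves for $u_{i+1}$. If $u_i\to u_{i+1}$, then either $v\ne u_i$, and the path $u_i\to^*v$ begins with the step to $u_{i+1}$; or $v=u_i$, and $u_{i+1}$ is a descendant of $I$. Now suppose $w\in\mathcal C$ contains $q_{acc}$. Then $w$ has no successor, so the common descendant is $w$ itself and $I\to^*w$,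 contradicting (7).

*Consequences of $\mathrm{Rel}$ and the identity starting at $I$ stay in $\mathcal C$.* If $I=q_{acc}$ in $H$, there are words $I=w_0,w_1,\dots,w_t=q_{acc}$ in which each $w_{i+1}$ arises from $w_i$ by applying a relation of $\mathrm{Rel}$, or by replacing a factor $\varphi(Z_ny)$ by $\varphi(yZ_n)$ or conversely, with $\varphi$ a substitution of nonempty words. Suppose $w_i\in\mathcal C$. An absorbing relation does not apply, since both of its sides contain $q_{acc}$. An R- or T-rule, in either direction, leads to a word of $\mathcal C$. A replacement of the second kind would need a value of $Z_n$ in $w_i\in\mathcal K$, which is impossible by (6). So $w_{i+1}\in\mathcal C$. By induction $q_{acc}\in\mathcal C$, a contradiction. $\square$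

## 10. $V_7$ violates the conjecture

**Proof of Theorem A.** Take $r=2$ and $n=7=2r+3$. The map $(\mathcal M,1^k)\mapsto(\mathrm{Rel},I,q_{acc})$ is computable in polynomial time. By Proposition 5 it reduces $A_2$, which is $2$-EXPSPACE-hard by Section 8, to the UWP in $V_7$. So this UWP is $2$-EXPSPACE-hard. EXPSPACE is closed under polynomial-time reductions, and EXPSPACE $\ne2$-EXPSPACE by the space hierarchy theorem, so the UWP in $V_7$ is not in EXPSPACE. Hence it is not exponential space complete, and condition 4 fails. By Theorem B(a) and (b), proved in Sections 4 and 5, $V_7$ satisfies conditions 1, 2 and 3. It is finitely based and non-periodic by Section 2. $\square$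

## 11. Sharper rank: at most $j+1$ at level $j$

In (6), the only input that can be improved is Lemma 4. It charges two units of rank per level. One unit suffices, because the addresses fix not only *whether* a word can repeat but *where* it stands.

**Lemma 6.** Let $\ell,\ell'\in\mathcal L_j$, and let $z,z'$ be words with pairwise distinct letters outside $D_1\cup\dots\cup D_{j+1}\cup\{\#_1,\dots,\#_j\}$. If a value $U$ of $Z_{j+1}$ occurs in $\ell z$ at position $\tau$ and in $\ell'z'$ at position $\tau'$, then $\tau=\tau'$. Consequently $\operatorname{rank}(\ell z)\le j+1$.

**Proof.** The consequence: a value $UYU$ of $Z_{j+2}$ in $\ell z$ would contain a value $U$ of $Z_{j+1}$ at two positions of $\ell z$, contrary to the first statement with $\ell'=\ell$, $z'=z$.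

For the first statement let $P=|N_j(v)|+2$. Block $v$ of $\ell$ consists of positions $vP+1,\dots,vP+P$ (the last block lacks $\#_j$). A position $vP+\rho$ with $1\le\rho\le P$ has *residue* $\rho$.

**Step 1: recovery of the block number.** *If a factor of $\ell$ starts at residue $\rho$ of block $v$ and has length $\ge P$, then $\rho$ and the factor determine $v$.* Its first $P$ letters cover every residue exactly once. So each of the $K_j$ level-$j$ digit places occurs exactly once: those with residue $\ge\rho$ carry digits of $v$, and those with residue $<\rho$ carry digits of $v+1$. The latter are the $i_0$ lowest digits, for some $i_0$ determined by $\rho$, because the digits of an address stand in order of significance. So $v+1\bmod2^{i_0}$, hence $v\bmod2^{i_0}$, is known, and so are all higher digits of $v$. For example, in (5) (with $P=4$) the factor $0_2\,B\,\#_1\,0_1$ starting at residue $2$ says that the second digit of $v$ is $0$ and that $v+1$ is even. So $v=1$, which is right.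

**Step 2: $U$ lies in $\ell$.** Write $U=U'YU'$ with $U'$ a value of $Z_j$. Letters of $U'$ occur at least twice in $\ell z$, while a letter of $z$ occurs once. So no letter of $U'$ belongs to $z$. In particular the last letter of the occurrence of $U$ lies in $\ell$, so the whole occurrence does. Likewise for $\ell'z'$. It remains to determine the position of $U$ from $U$ alone, by induction on $j$.

**Step 3: $j=1$.** The first letter of $U$ occurs again in $U$. A letter of $\ell$ determines its residue: $0_i,1_i$ have residue $i$, letters of $D_2$ have residue $k+1$, and $\#_1$ has residue $k+2=P$. So the two occurrences of the first letter are at a distance that is a nonzero multiple of $P$, and $|U|>P$. The residue $\rho$ of the start of $U$ is determined by $U$, and by Step 1 so are $v$ and the position $vP+\rho$.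

**Step 4: $j\ge2$.** If $U$ contains at least two letters $\#_j$, the word between the first two of them is some $N_j(v)a_v$. This determines $v$ and hence the position of $U$.

Otherwise $U'$ is $\#_j$-free, since $U$ contains two copies of $U'$. So each of these copies lies in some $N_j(v)a_v$, where $N_j(v)\in\mathcal L_{j-1}$ and the single letter $a_v\in D_{j+1}$ is an admissible tail at level $j-1$. By induction, applied to the value $U'$ of $Z_j$, its position inside $N_j(v)a_v$ does not depend on $v$ or $a_v$. That is, the residue $\rho$ of the start of $U'$ is determined by $U'$. The two copies of $U'$ in $U$ have different positions and equal residues, so these positions differ by a nonzero multiple of $P$. Hence $|U|>P$, and by Step 1 $\rho$ and $U$ determine $v$ and the position $vP+\rho$.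

All these determinations depend only on $U$, so they give the same position in $\ell'z'$. $\square$

**Proof of Theorem B(c).** Let $r\ge1$ and $n\ge r+3$. The words left after deleting $\triangleright,\triangleleft,p$ and the head letter from words of $\mathcal K$ are prefixes of words of $\mathcal L_j$ with $j\le r$. By Lemma 6 with empty $z$ they have rank $\le r+1$. By Lemma 3, every word of $\mathcal K$ has rank $\le r+2<n$. With this in place of (6), the proof of Proposition 5 works verbatim. The hypothesis $n\ge2r+3$ was used only in (6). So $A_r$ reduces in polynomial time to the UWP in $V_n$, which is therefore $r$-EXPSPACE-hard.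

For $n\ge5$ take $r=n-3\ge2$. If the UWP in $V_n$ were in $(n-4)$-EXPSPACE, then $(n-3)$-EXPSPACE would equal $(n-4)$-EXPSPACE, contrary to the space hierarchy theorem. $\square$

For $n\ge5$ the UWP in $V_n$ is thus not in EXPSPACE, while conditions 1–3 hold by parts (a) and (b). So $V_5,V_6,\dots$ are all counterexamples. Since $n$ is arbitrary, no fixed class $r$-EXPSPACE contains the UWP of all finitely based non-periodic varieties satisfying 1–3.

## 12. Commutative semigroups inside every non-periodic variety

**Proof of Proposition C.** Let $V$ be non-periodic.

**Step 1: the identities of $V$ are balanced.** Suppose an identity $u=v$ of $V$ has a letter $x$ occurring $\mu$ times in $u$ and $\nu\ne\mu$ times in $v$. Substitute $x\mapsto x^N$ and $x$ for all other letters. The identity becomes $x^a=x^b$ with $a-b=(N-1)(\mu-\nu)+|u|-|v|$, which is nonzero for large $N$. This is an identity of the form $x^n=x^{n+m}$ with $n,m\ge1$, contradicting non-periodicity. So in every identity of $V$ each letter occurs equally often on both sides, and all identities of $V$ hold in commutative semigroups.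

**Step 2: reduction.** Let $\langle X\mid R\rangle$ be a finite commutative presentation. The semigroup presented in $V$ by $R\cup\{xy=yx:x,y\in X\}$ is commutative and satisfies $R$. Conversely, by Step 1 the commutative semigroup $\langle X\mid R\rangle$ lies in $V$, and it satisfies these relations. So the two coincide. Thus the UWP for commutative semigroups, which is EXPSPACE-hard (Mayr–Meyer), reduces in polynomial time to the UWP in $V$.

Hence the UWP in $V$ is EXPSPACE-hard. For finitely based non-periodic $V$, condition 4 therefore holds iff the UWP in $V$ is in EXPSPACE. $\square$
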